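# Hyperplanes through the origin that miss the binary vectors of weight two

## 1. Entries $1$ and $-2$: a guess that fails at $n=5$

Let $E(n)=\{0,1\}^n\subset\mathbb R^n$, and let $E(n,w)\subset E(n)$ be the set of binary vectors with exactly $w$ ones. How many points of $E(n)$ can lie on a hyperplane through the origin that contains no point of $E(n,w)$? For $1\le w\le n$ put
$$FS(n,w)=\max_S\{|S\cap E(n)|:\ S\cap E(n,w)=\varnothing\},$$
where $S$ runs over the $(n-1)$-dimensional linear subspaces of $\mathbb R^n$. These notes treat $w=2$. They prove Conjecture 5.3 of "Extremal Problems under Dimension Constraints" (http://www.mathematik.uni-bielefeld.de/ahlswede/homepage/public/172.pdf).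

Write $S=a^\perp$ with $a\ne0$. A binary vector is the indicator of an index set $I$, and it lies on $S$ exactly when $\sum_{i\in I}a_i=0$. For a finite real sequence $c$ let $Z(c)$ be the number of index sets $I$ with $\sum_{i\in I}c_i=0$, including $I=\varnothing$. Then $|S\cap E(n)|=Z(a)$, and $S$ misses $E(n,2)$ if and only if
$$a_i+a_j\neq0\quad\text{for all } i\ne j. \tag{1}$$
So at most one coordinate of $a$ is zero, and nonzero coordinates of equal absolute value have the same sign. Exponents denote multiplicities: $(1^p,(-2)^q)$ has $p$ ones and $q$ entries $-2$.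

For $w=1$ the condition is that all $a_i\neq 0$, and the normal $(1^p,(-1)^q)$ has $Z=\sum_i\binom pi\binom qi=\binom{p+q}{p}$. Condition (1) forbids this vector, since $1+(-1)=0$. When (1) holds and all entries are nonzero, the shortest nonempty zero-sum sets have three elements, and the relation $1+1-2=0$ is the easiest one to repeat. A zero coordinate contributes to no cancellation. So a natural first guess is that the best normals are of the form $(1^p,(-2)^q)$, which would give
$$G(n)=\max_{p+q=n}\ \sum_i\binom qi\binom p{2i}.$$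

Let us test this by hand.

For $n=2$, a normal $(x,y)$ with $x,y,x+y\ne0$ has $Z=1$, while $(0,1)$ has $Z=2$. So $FS(2,2)=2$ but $G(2)=1$. One might dismiss this as degenerate.

For $n=3$, the vector $(0,x,y)$ has $Z=2\cdot1=2$. If no entry is zero, only $\varnothing$ and the full set can have sum zero, so $Z\le2$, with equality for $(1,1,-2)$. So $FS(3,2)=2=G(3)$.

For $n=4$, the vector $(0,x,y,z)$ has $Z\le 4$ by the previous case. Suppose that no entry is zero. A zero-sum triple and a zero-sum full set cannot coexist, since the fourth entry would be $0$. Two zero-sum triples differ by exchanging one index for another, so the two exchanged entries are equal. If all four triples had sum zero, then all entries would be equal to some $x$ with $3x=0$, which is impossible. So there are at most three zero-sum triples and $Z\le4$, with equality for $(1,1,1,-2)$. So $FS(4,2)=4=G(4)$.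

For $n=5$ the candidates are $Z(1^4,-2)=1+6=7$, $Z(1^3,(-2)^2)=1+2\cdot3=7$, $Z(1^2,(-2)^3)=1+3=4$, and smaller ones, so $G(5)=7$. But
$$Z(0,1,1,1,-2)=2\,(1+3)=8 .$$
The guess is wrong. A zero coordinate is not wasted: it doubles $Z$. The general comparison is between $G(n)$ and $2G(n-1)$:

| $n$ | 2 | 3 | 4 | 5 | 6 | 7 |
|---|---|---|---|---|---|---|
| $G(n)$ | 1 | 2 | 4 | 7 | 14 | 26 |
| $2G(n-1)$ | 2 | 2 | 4 | 8 | 14 | 28 |

For instance $G(6)=Z(1^4,(-2)^2)=1+12+1$ and $G(7)=Z(1^5,(-2)^2)=1+20+5$. Other small relations do worse in such tests. For example, $(1,1,2,2,-3,-3)$ has $Z=1+2\cdot4+1=10<14$. The repaired guess is one zero coordinate followed by ones and $-2$'s in a ratio close to $2:1$, and this is what the conjecture says.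

## 2. The exact value, the maximizers and the asymptotics

Let $M(k)$ be the maximum of $Z(a)$ over all $a\in(\mathbb R\setminus\{0\})^k$ that satisfy (1).

**Theorem 1 (Conjecture 5.3 is true).** For $n=3\ell+r\ge2$ with $0\le r\le2$,
$$FS(n,2)=2\sum_i\binom\ell i\binom{2\ell+r-1}{2i}.$$

**Theorem 2.** For $k\ge1$ and $V=\lfloor (k+1)/3\rfloor$,
$$M(k)=\sum_i\binom Vi\binom{k-V}{2i}.$$
Moreover $FS(n,2)=2M(n-1)$ for $n\ge2$.

**Theorem 3.** Up to scaling and permuting coordinates, the normals $a$ of all hyperplanes that attain $FS(n,2)$ are the following.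

* $n=2$: $(0,1)$.
* $n=3$: $(0,x,y)$ with $x,y,x+y\neq0$; and $(x,y,z)$ with $x,y,z\ne0$, $x+y+z=0$.
* $n=4$: $(0,x,y,z)$ with $x,y,z\ne0$, $x+y+z=0$; and $(1,1,1,-2)$.
* $n=3\ell$, $\ell\ge2$: $(0,1^{2\ell-1},(-2)^\ell)$, $(0,1^{2\ell},(-2)^{\ell-1})$, $(1^{2\ell},(-2)^\ell)$.
* $n=3\ell+1$, $\ell\ge2$: $(0,1^{2\ell},(-2)^\ell)$.
* $n=3\ell+2$, $\ell\ge1$: $(0,1^{2\ell+1},(-2)^\ell)$.

**Corollary 4.** $FS(n,2)\sim 2^n/\sqrt{\pi n}$. Hence $FS(n,2)/\binom n{\lfloor n/2\rfloor}\to1/\sqrt2$.

Sections 3–7 prove Theorems 1 and 2. Sections 8 and 9 treat Theorem 3, and Section 10 treats Corollary 4.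

## 3. From Sperner's bound to pairs, and why pairs are not enough

For $c=(c_1,\dots,c_N)$ let $f_c(x)$ be the number of index sets $I$ with $\sum_{i\in I}c_i=x$. Thus $f_c$ is the convolution of the functions $\delta_0+\delta_{c_i}$, and $Z(c)=f_c(0)$. Changing the sign of $c_i$ replaces $\delta_0+\delta_{c_i}$ by a translate, so it only translates $f_c$.

The first tool that comes to mind is Sperner's theorem: an antichain of subsets of an $N$-set has at most $\binom N{\lfloor N/2\rfloor}$ members. If all $c_i\neq0$, flip signs to make all entries positive. Then the sets $I$ with a prescribed sum form an antichain, since enlarging $I$ strictly increases the sum. Hence every value of $f_c$ is at most $\binom N{\lfloor N/2\rfloor}$, the largest coefficient of $(1+t)^N$. For $k=5$ this gives $Z\le10$, where we want $7$. The argument never uses (1), and $(1,1,1,-1,-1)$ has $Z=10$, so it cannot do better.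

Write the target in the same language. Set
$$P_{u,v}=(1+t)^u(1+t^2)^v,\qquad C(u,v)=\text{the largest coefficient of }P_{u,v}.$$
Up to translation, $f_c$ for $c=(1^{k-V},(-2)^V)$ is the coefficient sequence of $P_{k-V,V}$. So we want $Z(a)\le C(k-V,V)$ with $V\approx k/3$: about a third of the factors $1+t$ of Sperner's bound must be replaced by $1+t^2$.

Two entries $x,y\ne0$ with $|x|\neq|y|$ allow one replacement. Their four subset sums $0,x,y,x+y$ are distinct, so this pair spreads mass like $1+t+t^2+t^3=(1+t)(1+t^2)$ rather than like $(1+t)^2$. If we find $V$ disjoint such pairs, and if such comparisons survive convolution, we obtain $C(N-V,V)$. Two things go wrong.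

First, there may be too few pairs. The vector $(1,1,1,1,-4)$ contains only one disjoint pair of this kind, but for $k=5$ we need $V=2$.

Second, and more seriously, the inequality is false for general values of $f_c$. For $c=(1,1,1,1,-2)$ the values of $f_c$ are the coefficients of $(1+t)^4(1+t^2)$, namely $1,4,7,8,7,4,1$. The maximum is $8$, while $P_{3,2}$ has coefficients $1,3,5,7,7,5,3,1$, so $C(3,2)=7$. An argument that bounds all values of $f_c$ at once therefore cannot give $7$. One must use that the value of interest is $f_c(0)$, which is indeed $7$ here.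

The first difficulty is met by larger blocks. Take $J$ copies of $1$ and one $w$ with $|w|>J$, or $w$ not an integer. The subset sums are two disjoint copies of the sequence $\binom Ji$. This is a rearrangement of the coefficients of $(1+t)(1+t^2)^J$, so such a block allows $J$ replacements. For example, $(1,1,-4)$ has sums $0,1,2,-4,-3,-2$ with multiplicities $1,2,1,1,2,1$, and $(1+t)(1+t^2)^2$ has coefficients $1,1,2,2,1,1$.

The second difficulty is met by making the total zero. If $s=\sum a_i\ne0$, adjoin $-s$ as a new entry. This doubles $Z$ exactly (Section 6). Once the total is zero, a large group of equal entries, which have the same sign by (1), must be cancelled by the others. So if the others are few, they are large in absolute value, and this is the situation in which large blocks are available. In the example, $(1^4,-2)$ becomes $(-2,1^4,-2)$, which contains two disjoint pairs $\{1,-2\}$. The bound becomes $2Z(a)\le C(4,2)=14$, that is $Z(a)\le7$.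

It remains to justify that comparisons survive convolution; this is the next section.

## 4. A rearrangement inequality for convolutions

All functions here are finitely supported and nonnegative on $\mathbb R$. Functions on $\mathbb Z$, in particular coefficient sequences of polynomials, are extended by $0$.

**Definition (sums of largest values).** $F_f(c)$ is the sum of the $c$ largest values of $f$, that is, the maximum of $\sum_Af$ over $A\subset\mathbb R$ with $|A|=c$. Write $f\preceq g$ if $F_f(c)\le F_g(c)$ for all $c\in\{0,1,2,\dots\}$.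

For example, the sequence $1,1,1,1$ has $F=0,1,2,3,4,4,\dots$ and $1,2,1$ has $F=0,2,3,4,4,\dots$. So $(1,1,1,1)\preceq(1,2,1)$. Note that $F_f(0)=0$, that $F_f$ is concave because its increments are the values of $f$ in decreasing order, that $F_{\lambda f}=\lambda F_f$ for $\lambda\ge 0$, and that $F_{f_1+f_2}\le F_{f_1}+F_{f_2}$.

**Definition (SU).** A nonzero function $g$ on $\mathbb Z$ is symmetric unimodal, briefly SU, with center $\gamma\in\frac12\mathbb Z$ if $g(x)=g(2\gamma-x)$ for all $x\in\mathbb Z$, and $g(x)\ge g(y)$ whenever $x,y\in\mathbb Z$ and $|x-\gamma|\le|y-\gamma|$.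

For example, $1+2t+2t^2+t^3$ is SU with center $\frac32$. It suffices to check that $g$ is symmetric about $\gamma$ and that $g(x)\ge g(x+1)$ for integers $x\ge\gamma$. Indeed, the reflection $x\mapsto2\gamma-x$ preserves $\mathbb Z$, so we may move both points to the right of $\gamma$.

**Lemma 5 (central intervals).** Let $g$ be SU with center $\gamma$, and let $I$ be a set of $e\ge1$ consecutive integers whose midpoint $\delta$ satisfies $|\delta-\gamma|\le\frac12$. Then $\sum_Ig=F_g(e)$. For every $e\geq 1$ such a set exists.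

*Proof.* If $p\in\mathbb Z\setminus I$ and $q\in I$, then
$$|p-\gamma|\ge\frac{e+1}2-\frac12=\frac e2=\frac{e-1}2+\frac12\ge|q-\gamma|,$$
so $g(q)\ge g(p)$: the set $I$ carries $e$ largest values. Possible midpoints form the set $\frac{e-1}2+\mathbb Z$, and some point of it is within $\frac12$ of $\gamma$. $\square$

**Lemma 6 (concave sums).** Let $F$ be concave on $\{0,1,\dots\}$. Let $n_1,\dots,n_\mu$ and $e_1\ge\dots\ge e_\mu$ be nonnegative integers such that $S_p=\sum_{k\le p}(n_k-e_k)$ satisfies $S_p\ge0$ for $p\le\mu$ and $S_\mu=0$. Then $\sum_kF(n_k)\le\sum_kF(e_k)$.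

*Proof.* Let $d_k=F(e_k+1)-F(e_k)$. We claim $F(n_k)-F(e_k)\le d_k(n_k-e_k)$. If $n_k\ge e_k$, the left side is a sum of $n_k-e_k$ increments from $e_k$ on, each at most $d_k$. If $n_k<e_k$, then $F(e_k)-F(n_k)$ is a sum of $e_k-n_k$ increments below $e_k$, each at least $d_k$. Since $e_k$ is nonincreasing in $k$, the numbers $d_k$ are nondecreasing. By Abel summation,
$$\sum_kd_k(n_k-e_k)=d_\mu S_\mu-\sum_{p<\mu}(d_{p+1}-d_p)S_p\le0.\qquad\square$$

**Lemma 7 (convolution with an indicator).** Let $f\preceq g$, where $g$ is SU with center $\gamma$. Let $Y\subset\mathbb R$ with $|Y|=b\ge1$, and let $B=\{0,\dots,b-1\}$. Then $h=g*1_B$ is SU with center $\gamma_h=\gamma+\frac{b-1}2$, and $f*1_Y\preceq h$.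

*Proof.* **Step 1: $h$ is SU.** We have $h(x)=\sum_{j=0}^{b-1}g(x-j)$. Symmetry holds because $g(2\gamma_h-x-j)=g(2\gamma+(b-1)-x-j)=g(x-(b-1-j))$, and $b-1-j$ runs over $B$. For an integer $x\ge\gamma_h$ the sums telescope:
$$h(x)-h(x+1)=g(x-b+1)-g(x+1).$$
Here $x+1-\gamma>0$. Also $x-b+1-\gamma\le x+1-\gamma$, and $\gamma-(x-b+1)\le x+1-\gamma$ because $2x\ge2\gamma+b-1$. So $x-b+1$ is at most as far from $\gamma$ as $x+1$, and the difference is nonnegative.

**Step 2: reduce $\sum_Af*1_Y$ to sums over level sets.** Let $A\subset\mathbb R$ with $|A|=c\ge1$ (for $c=0$ there is nothing to prove). Put $\mu=\min(b,c)$ and $e_k=b+c+1-2k$ for $1\le k\le\mu$, so $e_1>\dots>e_\mu\ge1$. Let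
$$N(x)=\#\{(\alpha,y)\in A\times Y:\alpha-y=x\}.$$
Each of $\alpha,y$ determines the other, so $N(x)\le\mu$. With $L_k=\{N\ge k\}$ and $n_k=|L_k|$,
$$\sum_Af*1_Y=\sum_{\alpha\in A}\sum_{y\in Y}f(\alpha-y)=\sum_xf(x)N(x)=\sum_{k=1}^\mu\sum_{L_k}f\le\sum_{k=1}^\mu F_f(n_k).\tag{2}$$

**Step 3: compare the $n_k$ with the $e_k$, using hooks.** We claim that $\sum_{k\le p}n_k\ge\sum_{k\le p}e_k$ for $p\le\mu$, with equality for $p=\mu$. Write $A=\{\alpha_1<\dots<\alpha_c\}$ and $-Y=\{\eta_1<\dots<\eta_b\}$, so that $N(x)=\#\{(i,j):\alpha_i+\eta_j=x\}$. For $k\le\mu$ let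
$$H_k=\{(i,k):1\le i\le c+1-k\}\cup\{(c+1-k,j):k\le j\le b\}\subset[c]\times[b].$$
(For $c=3$, $b=2$: $H_1=\{(1,1),(2,1),(3,1),(3,2)\}$ and $H_2=\{(1,2),(2,2)\}$.) The two parts share the corner $(c+1-k,k)$, so $|H_k|=(c+1-k)+(b+1-k)-1=e_k$. For $k<k'$ the hooks are disjoint: points of $H_k$ have second coordinate $k$ or first coordinate $c+1-k$, whereas points of $H_{k'}$ have second coordinate at least $k'>k$ and first coordinate at most $c+1-k'<c+1-k$. Walking along $H_k$, first $i$ increases and then $j$ increases, so $\alpha_i+\eta_j$ strictly increases and takes $e_k$ distinct values. Since the hooks are disjoint, the number of $k\le p$ for which $H_k$ attains $x$ is at most $\min(N(x),p)$. Hence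
$$\sum_{k\le p}n_k=\sum_x\min(N(x),p)\ge\sum_x\#\{k\le p:H_k\text{ attains }x\}=\sum_{k\le p}e_k.$$
For $p=\mu$ the left side is $\sum_xN(x)=bc$, and $\sum_{k\le\mu}e_k=\mu(b+c+1)-\mu(\mu+1)=\mu(b+c-\mu)=bc$.

By Lemma 6 and $f\preceq g$, (2) gives
$$F_{f*1_Y}(c)\le\sum_{k=1}^\mu F_f(e_k)\le\sum_{k=1}^\mu F_g(e_k).\tag{3}$$

**Step 4: for intervals the bound is attained.** Let $A^*=\{\alpha,\dots,\alpha+c-1\}\subset\mathbb Z$, and compute $\sum_{A^*}g*1_B$ as in Step 2. Now $N(x)=|\{x,\dots,x+b-1\}\cap A^*|$, and this intersection has size $\max\bigl(0,\min(b,\,c,\,\alpha+c-x,\,x+b-\alpha)\bigr)$. So for $1\le k\le\mu$,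
$$L_k=\{\alpha-b+k,\dots,\alpha+c-k\},$$
an interval of $e_k$ integers with midpoint $\alpha+\frac{c-b}2$, the same for all $k$. Choose $\alpha$ so that this midpoint is within $\frac12$ of $\gamma$. By Lemma 5, $\sum_{A^*}h=\sum_k\sum_{L_k}g=\sum_kF_g(e_k)$. With (3), $F_h(c)\ge\sum_kF_g(e_k)\ge F_{f*1_Y}(c)$. $\square$

**Definition (equimeasurable).** Nonzero functions $h,h^*$ are equimeasurable if $|\{h\ge\lambda\}|=|\{h^*\ge\lambda\}|$ for all $\lambda>0$, that is, if they have the same positive values with the same multiplicities. (The block $(1,1,-4)$ of Section 3 and $(1+t)(1+t^2)^2$ give an example.)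

**Lemma 8 (convolution with a rearrangement).** Let $f\preceq g$ with $g$ SU, and let $h$ be equimeasurable with an SU function $h^*$. Then $g*h^*$ is SU and $f*h\preceq g*h^*$.

*Proof.* The purpose is to reduce to Lemma 7 by slicing $h$ and $h^*$ horizontally. Let $0=v_0<v_1<\dots<v_s$, where $v_1,\dots,v_s$ are the common positive values, $\lambda_i=v_i-v_{i-1}>0$, $Y_i=\{h\ge v_i\}$ and $Y_i^*=\{h^*\ge v_i\}$. Then $h=\sum_i\lambda_i1_{Y_i}$, $h^*=\sum_i\lambda_i1_{Y_i^*}$ and $|Y_i|=|Y_i^*|$. Since $h^*$ is SU, $Y_i^*$ contains with each integer all integers at most as far from the center of $h^*$. So $Y_i^*$ is an interval of integers whose midpoint is that center. By Lemma 7, after a translation, each $g*1_{Y_i^*}$ is SU, and its center is the center of $g$ plus that of $h^*$, independent of $i$. So $g*h^*=\sum\lambda_i\,g*1_{Y_i^*}$ is SU. By Lemma 5, for each $c\ge1$ one interval $I$ of $c$ integers attains $F(c)$ for all $g*1_{Y_i^*}$ simultaneously. Therefore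
$$F_{f*h}(c)\le\sum_i\lambda_iF_{f*1_{Y_i}}(c)\le\sum_i\lambda_iF_{g*1_{Y_i^*}}(c)=\sum_I g*h^*\le F_{g*h^*}(c),$$
where the second inequality is Lemma 7 (translation does not change $F$). $\square$

## 5. Blocks that behave like $(1+t)(1+t^2)^J$

For $u\ge v$ we have
$$P_{u,v}=(1+t+t^2+t^3)^v(1+t)^{u-v},$$
and by Lemma 7, applied repeatedly starting from $\delta_0$, this is SU with center $\frac{3v}2+\frac{u-v}2=\frac{u+2v}2$. Also
$$C(u+1,v)\le2C(u,v),\tag{4}$$
since each coefficient of $(1+t)P_{u,v}$ is a sum of two coefficients of $P_{u,v}$.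

**Lemma 9 (blocks).** (a) For $x\ne0$, $f_{(x)}$ is equimeasurable with $1+t$. (b) Let a block consist of $J\ge1$ nonzero entries of equal absolute value $x>0$ and one entry $y\ne0$ such that $y/x$ is not an integer of absolute value at most $J$. Then its function $f$ is equimeasurable with $(1+t)(1+t^2)^J$, which is SU.

*Proof.* (a) $f_{(x)}=\delta_0+\delta_x$ takes the value $1$ twice. (b) Sign changes translate $f$ and scaling rescales its argument, so take the entries $1^J,w$ with $w=|y|/x>0$. The value $\binom Ji$ then occurs at $i$ and at $w+i$, for $0\le i\le J$. The sets $\{0,\dots,J\}$ and $w+\{0,\dots,J\}$ are disjoint: otherwise $w$ would be an integer in $\{-J,\dots,J\}$, which is excluded. So each $\binom Ji$ occurs exactly twice for each $i$. In $(1+t)(1+t^2)^J$ the value $\binom Ji$ occurs at $2i$ and $2i+1$. This sequence is symmetric about $J+\frac12$ and unimodal, because the binomial coefficients are. $\square$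

**Definition ($V$-feasible).** A sequence $c$ of $N$ nonzero entries is $V$-feasible if one can choose disjoint blocks in it, as in Lemma 9(b), with $\sum J=V$. For $V=0$ no blocks are chosen.

For example, $(1,1,1,1,-4)$ is $2$-feasible (block $1,1,-4$) and even $3$-feasible, but $(1,1,1,1,-2)$ is not $2$-feasible. Indeed, in the latter every block contains the entry $-2$, so there is only one block; a block with $J$ ones requires $2>J$.

**Lemma 10 (comparison).** If $c$ is $V$-feasible, then $f_c\preceq P_{N-V,V}$, and hence $Z(c)\le C(N-V,V)$.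

*Proof.* If there are $\beta$ blocks, they use $V+\beta$ entries. The function $f_c$ is the convolution of the functions of the blocks and of the $N-V-\beta$ unused single entries. Start from $\delta_0\preceq\delta_0$ and apply Lemma 8 once for each block and each unused entry, with the comparison functions of Lemma 9. The comparison side becomes $(1+t)^{\beta+(N-V-\beta)}(1+t^2)^V=P_{N-V,V}$. Finally $Z(c)=f_c(0)\le F_{f_c}(1)\le F_{P_{N-V,V}}(1)=C(N-V,V)$. $\square$

The next lemma says when enough blocks exist.

**Lemma 11 (finding blocks).** Let $c$ have $N$ nonzero entries, $V\ge1$, $N\ge2V$. Let $m$ be the largest multiplicity of an absolute value. Scale so that this absolute value is $1$ (choose one in case of ties). Let $w_1,\dots,w_K$ be the remaining entries, so $K=N-m$ and $|w_i|\ne0,1$. Then $c$ is $V$-feasible if one of the following holds: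

* (i) $m\le V$;
* (ii) $m\ge V$ and $K\ge V$;
* (iii) $m\ge V$, $K\le V$, and some $w_i\notin\mathbb Z$ or $\sum_i(|w_i|-1)\ge V$.

*Proof.* (i) Order the entries by absolute value, and pair entry $i$ with entry $i+V$ for $1\le i\le V$; this uses $N\ge2V$. If the two had equal absolute values, then the $V+1$ entries from $i$ to $i+V$ would share one, contradicting $m\le V$. A pair $x,y$ with $|x|\neq|y|$ has $y/x\notin\{0,\pm1\}$, so it is a block with $J=1$.

(ii) Form $V$ blocks $\{\pm1,w_i\}$ with $J=1$.

(iii) Here $K\ge1$, since either some $w_i$ exists by hypothesis or the sum is at least $V\ge1$. We give to each $w_i$ a number $J_i\ge1$ of entries $\pm1$, with $\sum J_i=V\le m$. The block condition is $J_i\le|w_i|-1$ if $w_i\in\mathbb Z$ (and then $|w_i|-1\ge1$), and there is no upper restriction if $w_i\notin\mathbb Z$. Start with all $J_i=1$, with sum $K\le V$. If some $w_i\notin\mathbb Z$, raise that $J_i$ until the sum is $V$. If all $w_i$ are integers, raise the $J_i$ within their limits; this reaches $V$ because the limits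 add up to at least $V$. $\square$

## 6. Completing to total zero, and the upper bound

Let $a$ have nonzero entries and $s=\sum a_i$. If $s\ne0$, put $c=(-s,a)$. The entries of $c$ sum to $0$, so taking complements is a bijection between the zero-sum index sets that contain the new index and those that avoid it. The latter are counted by $Z(a)$. Hence
$$Z(c)=2Z(a).\tag{5}$$

**Proposition 12.** Let $a\in(\mathbb R\setminus\{0\})^k$, $k\ge1$, satisfy (1), and let $V\ge0$ be an integer with $3V\le k+1$. Then $Z(a)\le C(k-V,V)$. If $s\ne0$, then moreover $2Z(a)\le C(k+1-V,V)$.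

*Proof.* **Step 1: reduce to a sequence of total zero.** Put $c=a$, $N=k$ if $s=0$, and $c=(-s,a)$, $N=k+1$ if $s\ne0$. In both cases $\sum c_i=0$. It suffices to show $Z(c)\le C(N-V,V)$. For $s=0$ this is the claim. For $s\ne0$ it says $2Z(a)\le C(k+1-V,V)$ by (5), and $C(k+1-V,V)\le2C(k-V,V)$ by (4).

**Step 2: dispose of the easy cases.** If $V=0$, use Lemma 10 with no blocks. Let $V\ge1$. Then $N\ge3V-1\ge2V$, so Lemma 11 is available; use its notation. If (i) or (ii) holds, Lemma 10 finishes. Otherwise $m>V$ and $K\le V-1$. If some $w_i\notin\mathbb Z$, then (iii) holds and Lemma 10 finishes.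

**Step 3: total zero makes the $w_i$ large.** Now all $w_i$ are integers. Consider the $m\ge2$ entries $\pm1$. By (1), those that belong to $a$ have equal sign. So the absolute value of their sum is $m$ if $s=0$. If $s\ne0$, at most one entry, the new one, has the other sign, and the absolute value is at least $m-2$. Since $\sum c_i=0$, this absolute value equals $|\sum w_i|\le\sum|w_i|$. Use $m=N-K$ and $K\le V-1$. If $s=0$, then $N=k\ge3V-1$ and
$$\sum(|w_i|-1)\ge m-K=N-2K\ge N-2V+2\ge V+1 .$$
If $s\ne0$, then $N=k+1\ge3V$ and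
$$\sum(|w_i|-1)\ge m-2-K=N-2K-2\ge N-2V\ge V .$$
In both cases (iii) holds, and Lemma 10 gives $Z(c)\le C(N-V,V)$. $\square$

## 7. The central coefficient gives the formula

*Proof of Theorems 1 and 2.* **Step 1: the value of $M(k)$.** Let $V=\lfloor(k+1)/3\rfloor$ and $k=3V+\varepsilon$ with $\varepsilon\in\{-1,0,1\}$. By Proposition 12, $M(k)\le C(k-V,V)$. We have $k-2V=V+\varepsilon\ge0$ (if $V=0$, then $k=1$ and $\varepsilon=1$), so $P_{k-V,V}$ is SU with center $\frac{k+V}2=2V+\frac\varepsilon2$. By Lemma 5 for single points, its coefficient at $t^{2V}$ is maximal. Substituting $i=V-j$,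
$$C(k-V,V)=\sum_j\binom Vj\binom{k-V}{2V-2j}=\sum_i\binom Vi\binom{k-V}{2i}=Z\bigl(1^{k-V},(-2)^V\bigr).$$
The vector on the right satisfies (1), because pairs of its entries sum to $2$, $-4$ or $-1$. Hence
$$M(k)=C(k-V,V)=\sum_i\binom Vi\binom{k-V}{2i},\qquad V=\lfloor (k+1)/3\rfloor.\tag{6}$$

**Step 2: the zero coordinate.** Let $n\ge2$. A normal that satisfies (1) has one zero coordinate or none. A zero coordinate doubles $Z$ and leaves a vector of $n-1$ nonzero entries that satisfies (1); conversely, adding a zero coordinate to such a vector preserves (1). So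
$$FS(n,2)=\max(2M(n-1),M(n)).$$
Put $\ell=\lfloor n/3\rfloor$. By (6) with $k=n-1$, $M(n-1)=C(n-1-\ell,\ell)$. By Proposition 12 with $k=n$ and $V=\ell$, which is allowed since $3\ell\le n+1$, and by (4),
$$M(n)\le C(n-\ell,\ell)\le2C(n-1-\ell,\ell)=2M(n-1).$$
Therefore $FS(n,2)=2M(n-1)$. Since $n-1-\ell=2\ell+r-1$,
$$FS(n,2)=2\sum_i\binom\ell i\binom{2\ell+r-1}{2i},$$
attained by $(0,1^{2\ell+r-1},(-2)^\ell)$. $\blacksquare$

*Remark.* The same maximum holds over all proper linear subspaces $U$ that avoid $E(n,2)$, because each lies in an admissible hyperplane. For $i\ne j$ the binary vector with ones at $i,j$ is not in $U=(U^\perp)^\perp$, so the subspace $\{a\in U^\perp:a_i+a_j=0\}$ of $U^\perp$ is proper. A real vector space is not a finite union of proper subspaces, so some $a\in U^\perp$ satisfies (1). Then $a\neq0$ and $U\subseteq a^\perp$.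

## 8. Strict unimodality and near-failure of feasibility

To find all maximizers, we show that a maximizer cannot admit one more replacement of $1+t$ by $1+t^2$, because that would strictly lower the bound. Then Lemma 11 for $V+1$ must fail, and this nearly determines the vector.

**Definition (strict).** An SU function $g$ with center $\gamma$ is strict if $g(x)>g(y)$ whenever $x,y\in\mathbb Z$, $x\in\operatorname{supp}g$ and $|x-\gamma|<|y-\gamma|$.

For example, $1,2,1$ is strict, but $P_{1,1}=(1,1,1,1)$ and $P_{2,1}=(1,2,2,2,1)$ are not. For an SU function it is enough that $g(x)>g(x+1)$ for all $x\in\operatorname{supp}g$ with $x\ge\gamma$: reflect both points to the right of $\gamma$ and use $g(x)>g(x+1)\ge g(y)$.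

**Lemma 13.** If $u\ge v\ge0$ and $(u,v)\notin\{(1,1),(2,1)\}$, then $P_{u,v}$ is strict.

*Proof.* **Step 1: strictness is inherited.** Let $g$ be a strict polynomial of degree $d$ with nonzero constant term. By symmetry and unimodality its support is $\{0,\dots,d\}$ and $\gamma=d/2$. Let $b\in\{2,4\}$, and if $b=4$ let $d\ge3$. We show that $h=g*1_{\{0,\dots,b-1\}}$ is strict. Let $x\in\operatorname{supp}h$ with $x\ge\gamma_h=\gamma+\frac{b-1}2$. As in Lemma 7, $h(x)-h(x+1)=g(x-b+1)-g(x+1)$. We have $x-b+1\le d$, because $x\le d+b-1$, and $x-b+1\ge\gamma-\frac{b-1}2$. If $d\ge b-1$, this lower bound is at least $\gamma-\frac d2=0$. The only other case is $b=2$, $d=0$; then $\gamma=0$ and $x-1\ge-\frac12$ forces $x-1\ge0$. So $x-b+1\in\operatorname{supp}g$. It is strictly closer to $\gamma$ than $x+1$, since $x-b+1<x+1$ and $\gamma-(x-b+1)<x+1-\gamma$, the latter because $2x>2\gamma+b-2$. Hence $h(x)>h(x+1)$.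

**Step 2: starting points.** For $v=0$ start from $1$. For $v=1$, where $u\ge3$, start from $P_{3,1}=(1,3,4,4,3,1)$. For $v\ge2$ start from $P_{2,2}=(1,2,3,4,3,2,1)$. These are strict by inspection. Multiply by $1+t+t^2+t^3$ exactly $v-2$ times if $v>2$ (the degree is then at least $6$), and after that by $1+t$ as often as needed. $\square$

**Lemma 14.** If $u-1\ge v$ and $g=P_{u-1,v}$ is strict of degree at least $1$, then $C(u-1,v+1)<C(u,v)$.

*Proof.* Since $P_{u,v}=(1+t)g$, Lemma 5 gives $C(u,v)=\max_x(g(x)+g(x-1))=F_g(2)$. Since $P_{u-1,v+1}=(1+t^2)g$, we have $C(u-1,v+1)=\max_x(g(x)+g(x-2))$. Fix $x$, let $y$ be a farther one of $x,x-2$ from $\gamma$, and let $y'$ be the other. As $x-1$ is the midpoint of $x-2$ and $x$, $|y-\gamma|=|x-1-\gamma|+1>|x-1-\gamma|$. If $x-1\in\operatorname{supp}g$, strictness gives $g(y)<g(x-1)$, so $g(x)+g(x-2)<g(x-1)+g(y')\le F_g(2)$. Otherwise $g(y)\le g(x-1)=0$, so $g(x)+g(x-2)=g(y')\le\max g<F_g(2)$, where the last inequality holds because $g$ has at least two positive coefficients. $\square$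

**Lemma 15.** Let $c$ have $N$ nonzero entries. Let $V\ge1$, $N\ge2V+2$, $P_{N-V-1,V}$ strict and $Z(c)\ge C(N-V,V)$. Then, in the notation of Lemma 11, $m\ge V+2$, $K\le V$, all $w_i\in\mathbb Z$, and $\sum|w_i|\le V+K$.

*Proof.* If $c$ were $(V+1)$-feasible, then Lemma 10 and Lemma 14 with $u=N-V$ would give $Z(c)\le C(N-V-1,V+1)<C(N-V,V)$. So $c$ is not $(V+1)$-feasible. Since $N\ge2(V+1)$, all of (i), (ii), (iii) of Lemma 11 fail for $V+1$. Failure of (i) gives $m\ge V+2$. Then failure of (ii) gives $K\le V$, and failure of (iii) gives that all $w_i$ are integers and $\sum(|w_i|-1)\le V$. $\square$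

Let $a$ satisfy (1) with nonzero entries. Let $s,c,N$ be as in the proof of Proposition 12, so $\sum c_i=0$, and suppose that Lemma 15 applies to $c$. Scale as in Lemma 11, and call the $m$ entries of absolute value $1$ the class. Here $m\ge3$. Call $c$ *impure* if $s\ne0$, the entry $-s$ lies in the class, and its sign is opposite to that of the rest of the class; otherwise call $c$ *pure*. By (1) the class entries that belong to $a$ have equal sign. So the class has a majority sign, which we normalize to $+$. The class sum is $m$ in the pure case and $m-2$ in the impure case, and $\sum w_i$ is its negative. Since the $w_i$ are integers with $|w_i|\ge2$, Lemma 15 gives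
$$2K\le\sum|w_i|\le V+K,\qquad K\le V,\tag{7}$$
$$\text{pure: } N-K=m=\Bigl|\sum w_i\Bigr|\le\sum|w_i|,\qquad\text{impure: } N-K-2=m-2=\Bigl|\sum w_i\Bigr|\le\sum|w_i| .\tag{8}$$
Together,
$$\text{pure: } 2K\ge N-V,\qquad\text{impure: } 2K\ge N-V-2,\tag{9}$$
and by (7), if $K=V$ then all $|w_i|=2$.

## 9. All maximizers

**Proposition 16.** Up to scaling and permutation, the maximizers of $M(k)$ are: for $k=1,2$, every vector of nonzero entries that satisfies (1); for $k=3$, the zero-sum triples of nonzero reals; for $k=3\ell$, $\ell\ge2$, the vector $(1^{2\ell},(-2)^\ell)$; for $k=3\ell-1$, $\ell\ge2$, the vectors $(1^{2\ell-1},(-2)^\ell)$ and $(1^{2\ell},(-2)^{\ell-1})$; for $k=3\ell+1$, $\ell\ge1$, the vector $(1^{2\ell+1},(-2)^\ell)$.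

*Proof.* Let $a$ attain $M(k)$. The values $M(k)$ are taken from (6), and strictness is always from Lemma 13.

**Case $k=1,2,3$.** For $k=1,2$ we have $M=1$, and every admissible vector has $Z\ge1$. For $k=3$ we have $M=C(2,1)=2$. By (1) there are no zero-sum sets of size $1$ or $2$, so $Z(a)=2$ exactly when the three entries sum to zero. Such triples satisfy (1), since $x+y=-z\ne0$.

**Case $k=3\ell$, $\ell\ge2$.** Here $M=C(2\ell,\ell)$.

Suppose $s\ne0$. Proposition 12 with $V=\ell$ gives $2Z(a)\le C(2\ell+1,\ell)=\max_x(g(x)+g(x-1))$ with $g=P_{2\ell,\ell}$. This $g$ is strict with integer center $2\ell$, so its maximum is unique and the right side is less than $2C(2\ell,\ell)$. Thus $Z(a)<M$, a contradiction.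

So $s=0$ and $c=a$ is pure. Lemma 15 applies with $N=3\ell\ge2\ell+2$, $V=\ell$, because $P_{2\ell-1,\ell}$ is strict and $Z(c)=C(2\ell,\ell)$. By (9), $K\ge\ell$, so $K=\ell$, $m=2\ell$ and all $|w_i|=2$. As $\sum w_i=-2\ell$, all $w_i=-2$. So $a=(1^{2\ell},(-2)^\ell)$, which is a maximizer by Section 7.

**Case $k=3\ell-1$, $\ell\ge2$.** Here $M=C(2\ell-1,\ell)$. The polynomial $P_{2\ell-1,\ell}$ has center $2\ell-\frac12$, hence two equal central coefficients, and multiplying by $1+t$ gives
$$C(2\ell,\ell)=2C(2\ell-1,\ell)=2M.\tag{10}$$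

*Subcase $s\ne0$.* Then $Z(c)=2M=C(2\ell,\ell)$, and Lemma 15 applies with $N=3\ell$, $V=\ell$ as before.

If $c$ is pure, (9) gives $K=\ell$, and as in the previous case $c=(1^{2\ell},(-2)^\ell)$. Deleting the entry $-s$ leaves $(1^{2\ell-1},(-2)^\ell)$ or $(1^{2\ell},(-2)^{\ell-1})$. Conversely, these satisfy (1), have $s=-1$ and $s=2$ respectively, and completing them gives $c=(1^{2\ell},(-2)^\ell)$. Since $Z(c)=C(2\ell,\ell)$, they have $Z=\frac12C(2\ell,\ell)=M$. Both are maximizers.

If $c$ is impure, (9) gives $2K\ge2\ell-2$, so $K\in\{\ell-1,\ell\}$. Suppose $K=\ell$. Then all $|w_i|=2$. They all belong to $a$, since $-s$ lies in the class, so they have equal sign by (1) and $|\sum w_i|=2\ell$. But $m-2=2\ell-2$, contradicting (8). Suppose $K=\ell-1$. Then $m-2=2\ell-1$, and (7), (8) give $2\ell-1=|\sum w_i|\le\sum|w_i|\le2\ell-1$. So all $w_i$ are negative, and $\ell-1$ integers $|w_i|\ge2$ have sum $2(\ell-1)+1$. One of them is $3$ and the others are $2$, so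
$$c=\bigl(1^{2\ell},-1,(-2)^{\ell-2},-3\bigr).$$
We show that $Z(c)$ is too small. Let $g=P_{2\ell,\ell-2}$, which is strict with center $2\ell-2$, and let $\gamma_i=g(2\ell-2\pm i)$. The negative entries of $c$ have total $-2\ell$; flipping their signs shows that $Z(c)$ is the coefficient of $t^{2\ell}$ in $g\cdot(1+t)(1+t^3)=g\cdot(1+t+t^3+t^4)$. This is
$$g(2\ell)+g(2\ell-1)+g(2\ell-3)+g(2\ell-4)=2(\gamma_1+\gamma_2)<2(\gamma_0+\gamma_2).$$
The right side is the coefficient of $t^{2\ell}$ in $g\cdot(1+2t^2+t^4)=P_{2\ell,\ell}$, which is central and so equals $C(2\ell,\ell)$. Thus $Z(c)<C(2\ell,\ell)$, a contradiction.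

*Subcase $s=0$.* Complementation pairs off the zero-sum sets, so $Z(a)$ is even. For $\ell=2$, $M(5)=C(3,2)=7$ is odd, a contradiction. Let $\ell\ge3$. Lemma 15 applies to $c=a$ with $N=3\ell-1\ge2\ell+2$ and $V=\ell$, because $P_{2\ell-2,\ell}$ is strict and $Z(a)=C(2\ell-1,\ell)$. Since $c$ is pure, (9) gives $2K\ge2\ell-1$, so $K=\ell$ and all $|w_i|=2$. They have equal sign by (1), so $|\sum w_i|=2\ell$, while $m=2\ell-1$. This contradicts (8).

**Case $k=3\ell+1$, $\ell\ge1$.** Here $M=C(2\ell+1,\ell)$, and $P_{2\ell+1,\ell}$ has center $2\ell+\frac12$, hence two equal central coefficients, so $C(2\ell+2,\ell)=2M$.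

*Subcase $s\ne0$.* Then $Z(c)=C(2\ell+2,\ell)$, and Lemma 15 applies with $N=3\ell+2\ge2\ell+2$ and $V=\ell$, because $P_{2\ell+1,\ell}$ is strict (also for $\ell=1$). If $c$ is pure, (9) gives $2K\ge2\ell+2$, contradicting $K\le\ell$. If $c$ is impure, (9) gives $2K\ge2\ell$, so $K=\ell$, all $|w_i|=2$, and $\sum w_i=-(m-2)=-2\ell$. So all $w_i=-2$ and $c=(1^{2\ell+1},-1,(-2)^\ell)$ with $-s=-1$, that is, $a=(1^{2\ell+1},(-2)^\ell)$. This is a maximizer by Section 7.

*Subcase $s=0$.* If $\ell\ge2$, Lemma 15 applies to $c=a$ with $N=3\ell+1\ge2\ell+2$ and $V=\ell$, because $P_{2\ell,\ell}$ is strict. Since $c$ is pure, (9) gives $2K\ge2\ell+1$, contradicting $K\le\ell$. If $\ell=1$, then $k=4$ and $P_{2,1}$ is not strict, so argue directly. There are no zero-sum sets of size $1$ or $2$, and none of size $3$, since the complement would be a zero entry. So $Z(a)=2<4=M(4)$, a contradiction. $\square$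

*Proof of Theorem 3.* By Theorem 2, $FS(n,2)=2M(n-1)$. The optimal normals with a zero coordinate are the $(0,a')$ with $a'$ a maximizer of $M(n-1)$. Optimal normals without a zero coordinate exist if and only if $M(n)=2M(n-1)$, and then they are the maximizers of $M(n)$. So we decide when this equality holds.

* $n=3\ell$, $\ell\ge1$: $M(n)=C(2\ell,\ell)=2C(2\ell-1,\ell)=2M(n-1)$; the middle equality is (10), whose proof is valid for $\ell\ge1$. Equality holds.
* $n=3\ell+1$, $\ell\ge2$: $M(n)=C(2\ell+1,\ell)<2C(2\ell,\ell)=2M(n-1)$, because $P_{2\ell,\ell}$ has a unique maximal coefficient.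
* $n=4$: $M(4)=4=2M(3)$. Equality holds.
* $n=3\ell+2$, $\ell\ge0$: $M(n)=C(2\ell+1,\ell+1)<C(2\ell+2,\ell)\le2C(2\ell+1,\ell)=2M(n-1)$, by Lemma 14 (the polynomial $P_{2\ell+1,\ell}$ is strict) and (4).

Inserting Proposition 16 gives the list. For $n=2$ we get $(0,x)$ with $x\ne0$, a multiple of $(0,1)$. For $n=3$ we get $(0,x,y)$ with $x,y,x+y\ne0$ and the zero-sum triples. For $n=4$ we get $0$ with a zero-sum triple, and $(1,1,1,-2)$. For $n=3\ell$, $\ell\ge2$, we get the two maximizers of $M(3\ell-1)$ with a zero added, and $(1^{2\ell},(-2)^\ell)$. For $n=3\ell+1$, $\ell\ge2$, and for $n=3\ell+2$, $\ell\ge1$, we get the unique maximizer of $M(n-1)$ with a zero added. $\blacksquare$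

## 10. The asymptotics from a Fourier integral

*Proof of Corollary 4.* **Step 1: an integral formula.** Put $u=2\ell+r-1$, $v=\ell$, $\delta=\frac{1-r}2$, so $u+v=n-1$. By Section 7, $FS(n,2)$ is twice the coefficient of $t^{2\ell}$ in $P_{u,v}$. Since $1+e^{i\theta}=2\cos(\theta/2)\,e^{i\theta/2}$ and $1+e^{2i\theta}=2\cos\theta\,e^{i\theta}$,
$$P_{u,v}(e^{i\theta})=2^{n-1}\cos^u(\theta/2)\cos^v(\theta)\,e^{i\theta(u/2+v)}.$$
The coefficient of $t^{2\ell}$ is $\frac1{2\pi}\int_{-\pi}^\pi P_{u,v}(e^{i\theta})e^{-2\ell i\theta}\,d\theta$, and $\frac u2+v-2\ell=\frac{r-1}2=-\delta$. Substituting $\theta=x/\sqrt n$,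
$$\frac{FS(n,2)}{2^n}=\frac1{2\pi\sqrt n}\int_{-\pi\sqrt n}^{\pi\sqrt n}\cos^u\Bigl(\frac x{2\sqrt n}\Bigr)\cos^v\Bigl(\frac x{\sqrt n}\Bigr)e^{-i\delta x/\sqrt n}\,dx.$$

**Step 2: pointwise limit.** We have $u/n\to\frac23$, $v/n\to\frac13$, and $\log\cos y=-\frac{y^2}2+O(y^4)$ as $y\to0$. So for fixed $x$ the two powers tend to $e^{-\frac23\cdot\frac{x^2}8}=e^{-x^2/12}$ and $e^{-\frac13\cdot\frac{x^2}2}=e^{-x^2/6}$. Since $|\delta|\le\frac12$, the exponential tends to $1$. The integrand, extended by $0$ outside the interval, tends to $e^{-x^2/12-x^2/6}=e^{-x^2/4}$.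

**Step 3: domination.** On $[-\frac\pi2,\frac\pi2]$ we have $0\le\cos y\le e^{-y^2/2}$, because $(\log\cos y)'=-\tan y\le-y$ for $0\le y<\frac\pi2$ and both sides are even. For $|x|\le\pi\sqrt n$ the argument $x/(2\sqrt n)$ lies in this interval. For $n\ge6$ we have $\ell\ge2$ and $u-\frac n2=\frac{\ell+r}2-1\ge0$. So the integrand is bounded in absolute value by $e^{-ux^2/(8n)}\le e^{-x^2/16}$, which is integrable.

**Step 4: conclusion.** By dominated convergence the integral tends to $\int_{-\infty}^\infty e^{-x^2/4}\,dx=2\sqrt\pi$. Hence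
$$\frac{FS(n,2)}{2^n}\sim\frac{2\sqrt\pi}{2\pi\sqrt n}=\frac1{\sqrt{\pi n}} .$$
Stirling's formula gives $\binom n{\lfloor n/2\rfloor}\sim2^n\sqrt{2/(\pi n)}$, and dividing yields the limit $1/\sqrt2$. $\blacksquare$
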